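# Interleaved commutators and the word problem of soluble groups

## 1. Words read as walks, and their non-crossing cycles

### 1.1 Steps, cycles, crossing

Take the word $x_1x_2x_3x_4\,x_1^{-1}x_2^{-1}x_3^{-1}x_4^{-1}$, forget the exponents, and read the subscripts $1,2,3,4,1,2,3,4$ as a walk on the vertex set $\{1,2,3,4\}$. The walk uses the edge $\{1,2\}$ twice, the edge $\{2,3\}$ twice, and so on, and the two uses of different edges are interleaved in time. We shall need words in which almost all repetitions are interleaved in this way. Here is the bookkeeping.

**Definition (labels, steps, clean words).** Let $u=y_1\cdots y_\ell$ with $y_j=x_{i(j)}^{\epsilon_j}$ and $\epsilon_j=\pm1$, where the subscripts $i(1),\dots,i(\ell)$ take exactly the values $1,\dots,m$. These values are the labels. The word $u$ is clean if $i(j)\neq i(j+1)$ for $1\le j<\ell$. Put $i(0)=i(\ell+1)=0$, an extra base label. For $0\le j\le \ell$, step $j$ is an edge joining the label $i(j)$ to the label $i(j+1)$. This gives a multigraph $\Delta_u$ with vertex set $\{0,\dots,m\}$ and edge set $\{0,\dots,\ell\}$; it has no loops if $u$ is clean. The steps $1,\dots,\ell-1$, which do not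 touch the base label, are called inner.

**Definition (cycles, crossing, $\nu$).** A cycle is the edge set of a simple cycle of $\Delta_u$; two parallel edges form a cycle. Two disjoint sets $A,B\subset\mathbb Z$ cross if there are $a,a'\in A$ and $b,b'\in B$ with $a<b<a'<b'$ or $b<a<b'<a'$. Subsets of non-crossing sets are again non-crossing. Let $\nu(u)$ be the maximal number of pairwise disjoint, pairwise non-crossing cycles of $\Delta_u$ that consist of inner steps.

So a cycle is a set of times (step numbers), and crossing refers to the order of those times.

### 1.2 Two words to compare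

First consider the interleaved word
$$v_q=x_1x_2\cdots x_q\,x_1^{-1}x_2^{-1}\cdots x_q^{-1}\qquad(q\ge2),\tag{1}$$
of length $\ell=2q$. Its inner steps are: steps $j$ and $q+j$, both joining $j$ to $j+1$, for $1\le j\le q-1$; and step $q$, joining $q$ to $1$. A cycle that avoids step $q$ lives in a path with doubled edges, so it is one of the pairs $\{j,q+j\}$. Two such pairs with $j<j'$ cross, since $j<j'<q+j<q+j'$. A cycle containing step $q$ must return along the path between $1$ and $q$, so it contains exactly one step of each pair, and it meets every other cycle. Hence $\nu(v_q)=1$ for every $q$, although the length $2q$ is as large as we like.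

Now consider the block product
$$u_h=[x_1,x_2][x_3,x_4]\cdots[x_{2h-1},x_{2h}],\qquad [x,y]=xyx^{-1}y^{-1},$$
of length $\ell=4h$. The walk is $1,2,1,2,3,4,3,4,\dots$. The $c$-th commutator contributes the three parallel steps $4c-3,\,4c-2,\,4c-1$ between $2c-1$ and $2c$; the inner steps between commutators lie on no cycle of inner steps. So every cycle of inner steps consists of two of the three steps of one commutator, and $\nu(u_h)=h=\ell/4$. Here $\nu$ grows in proportion to the length.

### 1.3 Deep in the derived series, with $\nu$ small compared to the length

Let $F$ be a free group, $F^{(0)}=F$, $F^{(d+1)}=[F^{(d)},F^{(d)}]$. (The rank is whatever the word at hand needs.)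

**Lemma 1.** For all $d\ge1$ and $\delta>0$ there is a clean word $u\in F^{(d)}$ of length $\ell\ge1/\delta$ with $\nu(u)\le\delta\ell$.

*Proof.* Fix $q\ge2$. Let $r_0=x_1x_2\cdots x_q$ with distinct letters. It is clean, and its inner steps form a path, so $\nu(r_0)=0$. Given $r=r_d$ of length $L$, let $r^{(1)},\dots,r^{(q)}$ be copies of $r$ on pairwise disjoint alphabets and put
$$r_{d+1}=r^{(1)}r^{(2)}\cdots r^{(q)}\,(r^{(1)})^{-1}(r^{(2)})^{-1}\cdots(r^{(q)})^{-1}.\tag{2}$$

**Step 1: the word is clean, long and deep enough.** If $r\in F^{(d)}$, then each $r^{(i)}$ lies in $F^{(d)}$, and the image of $r_{d+1}$ in the abelian group $F^{(d)}/F^{(d+1)}$ is trivial. So $r_{d+1}\in F^{(d+1)}$. Inside a block (one of the $2q$ factors in (2)) cleanness is inherited from $r$. At a junction of two blocks the alphabets are disjoint; this includes the junction of $r^{(q)}$ with $(r^{(1)})^{-1}$, because $q\ge2$. The length of $r_{d+1}$ is $2qL$.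

**Step 2: count cycles.** We bound $\nu(r_{d+1})$ by sorting the cycles according to the blocks they use. Take a family of pairwise disjoint, pairwise non-crossing cycles of inner steps of $r_{d+1}$.

There are $2q-1$ steps joining consecutive blocks. The cycles are disjoint, so at most $2q-1$ of them contain such a step.

Any other cycle uses only steps inside blocks. It is connected, and blocks with different indices have disjoint alphabets, so all its steps lie in the blocks $r^{(i)}$ and $(r^{(i)})^{-1}$ for a single $i$.

Consider those that lie in a single block. If the block is $r^{(i)}$, occupying positions $P+1,\dots,P+L$, then $j\mapsto P+j$ identifies the inner steps $1,\dots,L-1$ of $r$ with the steps inside the block, preserving order and cycles. If the block is $(r^{(i)})^{-1}$, step $P+j$ corresponds to step $L-j$ of $r$. Order is reversed, cycles are preserved, and crossing is unaffected because its definition is symmetric under reversal. So each block contains at most $\nu(r)$ cycles of the family, for a total of at most $2q\,\nu(r)$.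

The remaining cycles straddle: they have steps both in $r^{(i)}$ and in $(r^{(i)})^{-1}$. Two straddlers with indices $i<i'$ would cross, because the blocks occur in the order $r^{(i)},\,r^{(i')},\,(r^{(i)})^{-1},\,(r^{(i')})^{-1}$. So all straddlers have the same index $i$. They are disjoint and each uses one of the $L-1$ steps inside $r^{(i)}$, so there are at most $L-1$ of them.

**Step 3: solve the recursion.** Altogether $\nu(r_{d+1})\le 2q\,\nu(r_d)+(2q-1)+(L-1)$, hence
$$\frac{\nu(r_{d+1})}{|r_{d+1}|}\le\frac{\nu(r_d)}{L}+\frac1L+\frac1{2q}.\tag{3}$$
All lengths are at least $q$, so each stage adds at most $\frac1q+\frac1{2q}=\frac3{2q}$, and $\nu(r_d)/|r_d|\le\frac{3d}{2q}$. Choose $q\ge2$ with $q\ge1/\delta$ and $q\ge 3d/(2\delta)$. Then $u=r_d$ has length $\ell\ge q\ge1/\delta$ and $\nu(u)\le\delta\ell$. $\square$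

As a check, take $q=2$, $d=1$: $r_1=x_1x_2\,x_3x_4\,x_2^{-1}x_1^{-1}\,x_4^{-1}x_3^{-1}$. The inner steps $1,\dots,7$ join
$$12,\quad 23,\quad 34,\quad 42,\quad 21,\quad 14,\quad 43 .$$
The parallel pairs are $\{1,5\}$ and $\{3,7\}$, and they cross. The cycles $\{1,5\}$ and $\{2,3,4\}$ are disjoint and do not cross, so $\nu(r_1)\ge2$. Three disjoint cycles among seven edges would need both parallel pairs and the remaining edges $\{2,4,6\}$, which form a path. So $\nu(r_1)=2$; the bound in Step 2 gives $4$.

These words are for proving that certain groups do not have a word problem of a certain form. A word in $F^{(d)}$ gives a relation whenever we substitute elements of a group of derived length at most $d$. A single context-free language can record only equalities between exponents that do not cross, and $\nu(u)$ bounds how many of them it can record.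

## 2. Intersections of context-free languages and Theorem A

Let $G$ be a group generated by a finite set $X$. The word problem of $G$ with respect to $X$ is the language
$$W(G,X)=\{w\in(X\cup X^{-1})^*\mid w=_G1\}.$$
A language is $k$-$\mathcal{CF}$ if it is an intersection of $k$ context-free languages, and poly-$\mathcal{CF}$ if it is $k$-$\mathcal{CF}$ for some $k\in\mathbb N$. A finitely generated group is called $k$-$\mathcal{CF}$ or poly-$\mathcal{CF}$ if its word problem is; this does not depend on the finite generating set. We may always take $k\ge1$, since an intersection of no languages is the set of all words, which is context-free. Also a $k$-$\mathcal{CF}$ language is $k'$-$\mathcal{CF}$ for $k'\ge k$: repeat one of the languages.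

For example, $W(\mathbb Z,\{t\})$ consists of the words with $t$-exponent sum $0$. A pushdown automaton recognizes it by using its stack as a counter, so $\mathbb Z$ is $1$-$\mathcal{CF}$. In $\mathbb Z^2=\langle s,t\rangle$ the word problem asks for two exponent sums to vanish, so it is an intersection of two context-free languages, and similarly for $\mathbb Z^k$ with $k$ languages.

We use the following known facts.

(i) A direct product of $k$ free groups is $k$-$\mathcal{CF}$.

(ii) For every $k$, the class of $k$-$\mathcal{CF}$ groups is closed under taking finitely generated subgroups and finite-index overgroups.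

(iii) A finitely generated nilpotent or polycyclic group that is not virtually abelian is not poly-$\mathcal{CF}$.

(iv) $\mathbb Z^k$ is not $(k-1)$-$\mathcal{CF}$, and $\mathbb Z\wr\mathbb Z$ and $C_p\wr\mathbb Z$ (for every $p>1$) are not poly-$\mathcal{CF}$.

Conjecture 2 in "Solvable poly-context-free groups" (http://www.stevens.edu/algebraic/GTI/Files/2013-12-05-talk-Brough.pdf) says that a finitely generated soluble group is poly-$\mathcal{CF}$ iff it is virtually abelian. The statement is true.

**Theorem A.** A finitely generated soluble group is poly-$\mathcal{CF}$ if and only if it is virtually abelian.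

One direction is immediate. A finitely generated virtually abelian group has a finite-index subgroup $\mathbb Z^n$, which is $n$-$\mathcal{CF}$ by (i) if $n\ge1$, and has a regular word problem (hence is $1$-$\mathcal{CF}$) if $n=0$. Fact (ii) passes to the overgroup. By (iii), the other direction only concerns soluble groups that are not polycyclic.

## 3. Exponent vectors, and how far semilinearity goes

**Definition (linear and stratified sets).** A linear set in $\mathbb N^r$ is a set $c+\mathbb NP=\{c+\sum_{p\in P}\alpha_pp:\alpha_p\in\mathbb N\}$ with $c\in\mathbb N^r$ and $P\subset\mathbb N^r\setminus\{0\}$ finite; the elements of $P$ are its periods. A set $P$ is stratified if every $p\in P$ has at most two nonzero coordinates, and there are no $i<j<h<l$ and $p,p'\in P$ with $p_ip'_jp_hp'_l\neq0$.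

For example, the exponents of $\{z_1^nz_2^mz_3^mz_4^n\}$ form a linear set with periods $(1,0,0,1)$, $(0,1,1,0)$. This is stratified: the supports $\{1,4\}$ and $\{2,3\}$ are nested. For $\{z_1^nz_2^mz_3^nz_4^m\}$ the evident periods $(1,0,1,0)$, $(0,1,0,1)$ are not stratified: the supports $\{1,3\}$ and $\{2,4\}$ cross. For $\{z_1^nz_2^nz_3^n\}$ the period $(1,1,1)$ has three nonzero coordinates.

**Theorem GS** (Ginsburg–Spanier, *Bounded ALGOL-like languages*, Trans. AMS 113 (1964); Ginsburg, *The Mathematical Theory of Context-Free Languages*, Thm 5.4.2). If $L\subseteq z_1^*\cdots z_r^*$ ($z_i$ distinct letters) is context-free, then $\{(g_1,\dots,g_r):z_1^{g_1}\cdots z_r^{g_r}\in L\}$ is a finite union of linear sets with stratified sets of periods.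

We also use that context-free languages are closed under intersection with regular languages and under gsm mappings. A gsm (generalized sequential machine) is a finite-state device that reads a word letter by letter and, depending on its state and the letter, outputs a possibly empty word.

A first attempt is to find a family of relations whose exponents grow too fast. It succeeds for $G=\langle a,t\mid tat^{-1}=a^2\rangle$. Suppose $W(G,\{a,t\})=L_1\cap\dots\cap L_k$ with $L_\kappa$ context-free. Intersect with the regular language $t^*a^*(t^{-1})^*(a^{-1})^*$. By Theorem GS the set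
$$S=\{g\in\mathbb N^4: t^{g_1}a^{g_2}t^{-g_3}a^{-g_4}=1\}=\{g: g_1=g_3,\ g_4=2^{g_1}g_2\}$$
is $S_1\cap\dots\cap S_k$ with each $S_\kappa$ a finite union of linear sets. Let $x(n)=(n,1,n,2^n)\in S$. For infinitely many $n$ the vectors $x(n)$ lie, for each $\kappa$, in one and the same linear set $c_\kappa+\mathbb NP_\kappa\subseteq S_\kappa$, and on an infinite subset all their coefficients are non-decreasing. So there are $n_0<n_1$ with $y=x(n_1)-x(n_0)\in\mathbb NP_\kappa$ for all $\kappa$. Then $x(n_0)+2y\in S$, which says $2^{n_0}+2(2^{n_1}-2^{n_0})=2^{\,n_0+2(n_1-n_0)}$. With $\rho=2^{n_1-n_0}$ this reads $2\rho-1=\rho^2$, so $\rho=1$, a contradiction. Hence this group is not poly-$\mathcal{CF}$.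

The attempt stops at $\mathbb Z\wr\mathbb Z$. This group is $N\rtimes\langle t\rangle$ with $N$ free abelian on the elements $t^iat^{-i}$, $i\in\mathbb Z$. Fix a pattern
$$t^{\pm g_0}a^{\epsilon_1}t^{\pm g_1}\cdots a^{\epsilon_\ell}t^{\pm g_\ell}$$
with all signs fixed. Let $p_j$ be the $t$-exponent sum before the $j$-th letter $a^{\pm1}$. The element is trivial iff the total $t$-exponent sum vanishes and the letters with $\epsilon_j=1$ can be matched bijectively with those with $\epsilon_{j'}=-1$ so that $p_j=p_{j'}$ for matched pairs. For each of the finitely many matchings this is a system of homogeneous linear equations in $g$, whose solutions in $\mathbb N^{\ell+1}$ form a finitely generated monoid, that is, a linear set. So the exponents of relations of a fixed pattern always form a finite union of linear sets, and growth gives no contradiction. Only stratification, the second half of Theorem GS, can help. That $\mathbb Z\wr\mathbb Z$ is not poly-$\mathcal{CF}$ is part of fact (iv). We want an argument that covers every non-polycyclic soluble group, including those where the conjugates of $a$ do not commute.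

## 4. Conjugates weighted by powers of $\theta$

**Definition (data $(\ast)$).** Data $(\ast)$ in a group $G$ consist of elements $a,t\in G$, the subgroup $N=\langle t^iat^{-i}:i\in\mathbb Z\rangle$, a field $K$, an element $\theta\in K^*$ that is not a root of unity, and a homomorphism
$$\varphi:N\to(K,+)\quad\text{with}\quad\varphi(t^iat^{-i})=\theta^i\ \text{ for all } i\in\mathbb Z.$$

In $\langle a,t\mid tat^{-1}=a^2\rangle$ the subgroup $N$ is $\mathbb Z[1/2]$ with $a=1$; take $K=\mathbb Q$, $\theta=2$, and $\varphi$ the inclusion. In $\mathbb Z\wr\mathbb Z$ the subgroup $N$ is $\mathbb Z[T^{\pm1}]$; take $K=\mathbb Q(T)$, $\theta=T$. The Heisenberg group contains no data $(\ast)$: there $z=[t,a]=tat^{-1}\cdot a^{-1}\in N$ is central and $t^iat^{-i}=z^ia$, so with $c=\varphi(z)$ we would have $\theta=1+c$ and $\theta^2=1+2c$, hence $c^2=0$, $c=0$ and $\theta=1$. Such groups are left to fact (iii).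

The next lemma is where the data come from. We state it in the generality needed at the end.

**Lemma 2.** Let $G$ be a finitely generated group and $M\trianglelefteq G$ such that $Q=G/M$ is virtually polycyclic and $A=M/M'$ is not finitely generated as an abelian group. Then $G$ contains data $(\ast)$ with $a\in M$ and $N\le M$.

*Proof.* **Step 1: make $A$ a finitely generated module.** Conjugation makes $A$ a $\mathbb ZQ$-module, $q\cdot x=\hat qx\hat q^{-1}$ with $\hat q$ a lift of $q$, because $M$ acts trivially on $M/M'$. Virtually polycyclic groups are finitely presented. So $Q$ has a finite presentation on the images of a finite generating set of $G$. Its finitely many relators, evaluated in $G$, have normal closure $M$. Thus $M$ is generated by the $G$-conjugates of finitely many elements, and $A$ is a finitely generated $\mathbb ZQ$-module.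

**Step 2: find one element $q$ responsible for infinite generation.** A polycyclic subgroup of finite index in $Q$ is a product of cyclic subgroups, so $Q=\langle q_1\rangle\cdots\langle q_n\rangle E$ with $E$ finite (and $E=\{1\}$ if $Q$ is polycyclic). Suppose $\mathbb Z\langle q\rangle b$ were finitely generated as an abelian group for all $q\in Q$ and $b\in A$. Then $\mathbb Z\langle q\rangle B$ would be finitely generated for every $q$ and every finitely generated subgroup $B\le A$, being a finite sum of such groups. Let $B$ be the subgroup generated by a finite module generating set of $A$. The subgroup $EB$ generated by all $e\cdot x$ ($e\in E$, $x\in B$) is finitely generated, so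
$$A=\mathbb Z\langle q_1\rangle\bigl(\cdots(\mathbb Z\langle q_n\rangle(EB))\cdots\bigr)$$
would be finitely generated as an abelian group, a contradiction. So there are $q\in Q$, $b\in A$ such that $C=\mathbb Z\langle q\rangle b$ is not finitely generated as an abelian group.

**Step 3: pass to a domain to obtain $\theta$.** Let $\Lambda=\mathbb Z[T^{\pm1}]$ act on $A$ by $T\mapsto q$. Then $C$ is a cyclic $\Lambda$-module. As $\Lambda$ is noetherian, there is a chain of submodules $0=C_0<\dots<C_h=C$ with $C_e/C_{e-1}\cong\Lambda/P_e$ and $P_e$ prime. Some $R=\Lambda/P_e$ is not finitely generated as an abelian group, since otherwise $C$ would be. Let $\theta$ be the image of $T$ in the domain $R$; it is a unit. If $\theta^n=1$ with $n\ge1$, then $R$ would be generated as an abelian group by $1,\theta,\dots,\theta^{n-1}$. So $\theta$ is not a root of unity in $K=\mathrm{Frac}(R)$.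

**Step 4: lift to $G$.** Choose $b'\in C_e$ mapping to $1\in R$, an element $a\in M$ lifting $b'$, and $t\in G$ lifting $q$. Then $t^jat^{-j}\in M$ maps to $T^jb'\in C_e$ and then to $\theta^j\in R$. So $N\le M$, the image of $N$ in $A$ lies in $C_e$, and the composite $N\to C_e\to R\subseteq K$ is the required $\varphi$. $\square$

**Proposition 3.** A finitely generated soluble group $G$ that is not polycyclic contains data $(\ast)$.

*Proof.* We look for the level of the derived series at which polycyclicity fails. $G/G^{(0)}$ is trivial, and $G=G/G^{(i)}$ is not polycyclic for large $i$. So there is a maximal $i$ with $G/G^{(i)}$ polycyclic. Put $M=G^{(i)}$, so $M'=G^{(i+1)}$. If $M/M'$ were finitely generated abelian, $G/G^{(i+1)}$ would be polycyclic, against maximality. So Lemma 2 applies. $\square$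

The weights $\theta^i$ turn a relation into an equation in $K$.

**Lemma 4.** In $(\ast)$, let $g=t^{f_0}a^{\epsilon_1}t^{f_1}\cdots a^{\epsilon_\ell}t^{f_\ell}$ with $\epsilon_j=\pm1$. Put $p_j=f_0+\dots+f_{j-1}$ for $1\le j\le\ell$ and $p_{\ell+1}=f_0+\dots+f_\ell$. If $g=1$, then $p_{\ell+1}=0$ and
$$\sum_{j=1}^\ell\epsilon_j\theta^{p_j}=0.\tag{4}$$

*Proof.* We have $g=\prod_{j=1}^\ell(t^{p_j}a^{\epsilon_j}t^{-p_j})\cdot t^s$ with $s=p_{\ell+1}$. If $g=1$ then $t^s\in N$, so
$$\theta^s=\varphi(t^sat^{-s})=\varphi(t^s)+\varphi(a)-\varphi(t^s)=\varphi(a)=1,$$
and $s=0$ because $\theta$ is not a root of unity. Now $\prod_j t^{p_j}a^{\epsilon_j}t^{-p_j}=1$, and applying $\varphi$ gives (4). $\square$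

## 5. From a law of $N$ to a linear space of exponents

A word $u$ in $x_1,\dots,x_m$ is a law of $N$ if every substitution $x_i\mapsto b_i\in N$ gives $1$. Substitute $x_i=t^{n_i}at^{-n_i}$ with $0<n_1<\dots<n_m$ into a clean law $u$ of length $\ell$. Between the $j$-th and the $(j+1)$-st letter $a^{\pm1}$ there is the power $t^{\,n_{i(j+1)}-n_{i(j)}}$, with $n_0:=0$ at both ends. Its sign depends only on the labels. So put $\sigma_j=\operatorname{sign}(i(j+1)-i(j))\in\{\pm1\}$ for $0\le j\le\ell$; this is defined because $u$ is clean and the base label differs from all others. Define the linear map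
$$\gamma:\mathbb R^m\to\mathbb R^{\ell+1},\qquad\gamma(n)_j=\sigma_j\,(n_{i(j+1)}-n_{i(j)}),\quad n_0:=0,\tag{5}$$
and $V=\gamma(\mathbb R^m)$. If $0<n_1<\dots<n_m$ are integers, then $\gamma(n)\in\mathbb N^{\ell+1}$. For $g\in\mathbb N^{\ell+1}$ write
$$\omega(g)=(t^{\sigma_0})^{g_0}a^{\epsilon_1}(t^{\sigma_1})^{g_1}a^{\epsilon_2}\cdots a^{\epsilon_\ell}(t^{\sigma_\ell})^{g_\ell}.\tag{6}$$
Then $\omega(\gamma(n))$ represents $\prod_{j=1}^\ell t^{n_{i(j)}}a^{\epsilon_j}t^{-n_{i(j)}}$, the value of $u$ at $x_i=t^{n_i}at^{-n_i}$, which is $1$.

If $N$ is abelian, many words are laws, and one may ask whether long ones such as $u_h$ suffice. They do not, and the reason is worth seeing. For $u=u_h$, the vector $g=\gamma(n)$ satisfies $g_{4c-3}=g_{4c-2}=g_{4c-1}=n_{2c}-n_{2c-1}$ for every $c$. Among the words $\omega(g)$ consider three languages: $J_1$, where $g_{4c-3}=g_{4c-2}$ for all $c$; $J_2$, where $g_{4c-2}=g_{4c-1}$ for all $c$; and $J_3$, where the total $t$-exponent sum is $0$. The first two are concatenations of context-free pieces such as $\{at^nat^{-n}a^{-1}\}$ with regular ones, and the third needs one counter. So $J_1\cap J_2\cap J_3$ is $3$-$\mathcal{CF}$.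 It contains all $\omega(\gamma(n))$, and every word in it represents $1$: if the position before the $c$-th commutator is $p$ and $g_{4c-3}=g_{4c-2}=g_{4c-1}=s$, the four letters sit at positions $p,\,p+s,\,p,\,p+s$ with signs $+,+,-,-$, and their product is a commutator in $N$. Hence for $k\ge3$ the relations $\omega(\gamma(n))$ from $u_h$ cannot contradict $k$-$\mathcal{CF}$, however large $h$ is. The equalities among exponents do not cross from one commutator to another, so a single language handles all commutators at once.

For $v_q$ the equalities are $g_j=g_{q+j}$, $1\le j\le q-1$, and any two of these pairs of positions cross. The next section makes precise that one context-free language then sees very few of them.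

## 6. One stratified set imposes at most $\nu(u)+2$ conditions

**Lemma 5.** Let $u$ be clean, with $V$ as in Section 5. Let $Q\subset\mathbb N^{\ell+1}\setminus\{0\}$ be finite and stratified (coordinates indexed $0,\dots,\ell$) with $V\subseteq\operatorname{span}_{\mathbb R}Q$. Then $\operatorname{codim}\operatorname{span}Q\le\nu(u)+2$.

*Proof.* **Step 1: express the codimension by components of a graph.** Let $\Gamma$ be the graph on $\{0,\dots,\ell\}$ with an edge $\{j,j'\}$ for each $p\in Q$ with support $\{j,j'\}$. Every period has support of size one or two, inside one component of $\Gamma$. So $\operatorname{span}Q$ is the direct sum, over the components $A$, of the spans in $\mathbb R^A$ of the periods supported in $A$. A functional $\mu=(\mu_j)_{j\in A}$ vanishing on a period $\alpha e_j+\beta e_{j'}$ ($\alpha,\beta\neq0$) satisfies $\mu_{j'}=-(\alpha/\beta)\mu_j$. By connectedness, one coordinate determines $\mu$. So the annihilator in $(\mathbb R^A)^*$ of the periods in $A$ has dimension at most $1$, and a nonzero element of it has all coordinates nonzero. Call $A$ defective if this annihilator is nonzero. Then $\operatorname{codim}\operatorname{span}Q$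 is the number of defective components.

**Step 2: a defective component contains a cycle of $\Delta_u$.** This connects defects to the walk. Let $A$ be defective with annihilating functional $\mu$, all $\mu_j\neq0$ ($j\in A$). Extended by zero, $\mu$ vanishes on $\operatorname{span}Q\supseteq V$, so
$$\sum_{j\in A}\mu_j\sigma_j(n_{i(j+1)}-n_{i(j)})=0\qquad\text{identically in }n_1,\dots,n_m\ (n_0=0).$$
Suppose the steps in $A$, as edges of $\Delta_u$, formed a forest. It is nonempty and loopless, so some tree in it has at least two leaves, and one of them is a label $v\neq0$. The variable $n_v$ occurs in exactly one term, with coefficient $\pm\mu_j\neq0$, a contradiction. So the edges in $A$ contain a cycle.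

**Step 3: distinct components do not cross.** Here stratification is used. Let $A,B$ be distinct components and suppose $a<b<a'<b'$ with $a,a'\in A$, $b,b'\in B$ (the other case is the same with $A$ and $B$ exchanged). A path in $\Gamma$ from $a'$ to $a$ stays in $A$, hence avoids $b$ and $b'$. It starts in the open interval $(b,b')$ and ends outside $[b,b']$, so it has an edge $\{c,c'\}$ with $c\in(b,b')$ and $c'\notin[b,b']$. Exactly one of $b,b'$ lies strictly between $c$ and $c'$: it is $b$ if $c'<b$, and $b'$ if $c'>b'$. A path from $b$ to $b'$ stays in $B$, hence avoids $c$ and $c'$, so it has an edge $\{e,e'\}$ with exactly one endpoint strictly between $c$ and $c'$; the other endpoint lies outside $[\min(c,c'),\max(c,c')]$. So $\{c,c'\}$ and $\{e,e'\}$ are supports of two periods in $Q$ that alternate, which contradicts stratification.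

**Step 4: count.** Choose one cycle of $\Delta_u$ in each defective component. These cycles are pairwise disjoint and pairwise non-crossing. At most two of them contain step $0$ or step $\ell$. The others consist of inner steps, so there are at most $\nu(u)$ of them. Hence there are at most $\nu(u)+2$ defective components. $\square$

## 7. Rays in generic directions of a large space

For each of the $k$ languages Lemma 5 will give a subspace of small codimension. The next lemma intersects these subspaces and produces, inside $S$, a whole ray in a direction that is generic for the intersection.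

**Lemma 6.** Let $u$ be clean. Let $S=S_1\cap\dots\cap S_k\subseteq\mathbb N^{\ell+1}$, each $S_\kappa$ a finite union of linear sets with stratified periods, and suppose $\gamma(n)\in S$ for all integers $0<n_1<\dots<n_m$. Then there is a subspace $U$ of $\mathbb R^{\ell+1}$ with $\operatorname{codim}U\le k(\nu(u)+2)$ such that for every finite set $\Phi$ of nonzero linear functionals on $U$ there are $x_0\in S$ and an integer vector $z\in U$ with $x_0+\lambda z\in S$ for all $\lambda\in\mathbb N$ and $\psi(z)\neq0$ for all $\psi\in\Phi$.

*Proof.* **Step 1: select the periods that really move.** Let $x(s)=\gamma(s,s^2,\dots,s^m)\in S\cap V$ for integers $s\ge2$. There are finitely many linear sets in play. So by pigeonhole there are an infinite set of $s$ and, for each $\kappa$, one linear set $c_\kappa+\mathbb NP_\kappa\subseteq S_\kappa$, with $P_\kappa$ stratified, that contains all these $x(s)$, say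
$$x(s)=c_\kappa+\sum_{p\in P_\kappa}\alpha_{\kappa,p}(s)\,p,\qquad\alpha_{\kappa,p}(s)\in\mathbb N.$$
Every sequence of natural numbers has an infinite subsequence that is constant or strictly increasing. So we may pass to an infinite set $I$ of values $s$ on which each $\alpha_{\kappa,p}$ is constant or strictly increasing. Let $Q_\kappa\subseteq P_\kappa$ be the set of $p$ for which it is strictly increasing. As a subset of $P_\kappa$, it is stratified.

**Step 2: show $V\subseteq\operatorname{span}Q_\kappa$, so that Lemma 5 applies.** Let $\mu$ be a functional on $\mathbb R^{\ell+1}$ vanishing on $Q_\kappa$. Then $\mu(x(s))$ is constant for $s\in I$. But $\mu(\gamma(s,\dots,s^m))=\sum_{i=1}^m\beta_is^i$ with $\beta_i=\mu(\gamma(e_i))$, where $e_i$ is the $i$-th unit vector of $\mathbb R^m$. This is a polynomial without constant term that is constant on an infinite set, so all $\beta_i=0$ and $\mu|_V=0$. As this holds for all such $\mu$, we get $V\subseteq U_\kappa:=\operatorname{span}Q_\kappa$. By Lemma 5, $\operatorname{codim}U_\kappa\le\nu(u)+2$. Put $U=\bigcap_\kappa U_\kappa\supseteq V$. Then $\operatorname{codim}U\le k(\nu(u)+2)$.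

**Step 3: find small corrections that can hit generic directions.** The spaces $U_\kappa$ are spanned by integer vectors, so $U$ is rational and has a basis of integer vectors. Each of these is a rational combination of $Q_\kappa$, for every $\kappa$. Multiplying by a common denominator we get a basis $w_1,\dots,w_D$ of $U$ consisting of vectors in $\bigcap_\kappa\mathbb ZQ_\kappa$. Here $D\ge1$, because $V\neq0$: $\gamma(n)_0=n_{i(1)}$. Let $\Phi$ be given and put
$$\mathcal T=\Bigl\{\sum_{h=1}^Db_hw_h:\ b_h\in\{0,\dots,|\Phi|\}\Bigr\}.$$
Let $y\in U$ and $\psi\in\Phi$. Some $\psi(w_h)\neq0$, so once the other coefficients are fixed at most one value of $b_h$ gives $\psi(y+v)=0$. So at most $(|\Phi|+1)^{D-1}$ elements of $y+\mathcal T$ lie in $\ker\psi$. In total at most $|\Phi|(|\Phi|+1)^{D-1}<(|\Phi|+1)^D=|\mathcal T|$ elements are excluded, and some element of $y+\mathcal T$ lies outside all the kernels. For each $v\in\mathcal T$ and $\kappa$ fix an expression $v=\sum_{p\in Q_\kappa}\beta_{\kappa,p}(v)\,p$ with integer coefficients, and let $B$ be the maximum of all $|\beta_{\kappa,p}(v)|$.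

**Step 4: absorb the correction into a large step.** The $\alpha_{\kappa,p}$ with $p\in Q_\kappa$ are strictly increasing integers on $I$. So we can choose $s_0<s_1$ in $I$ with $\alpha_{\kappa,p}(s_1)-\alpha_{\kappa,p}(s_0)\ge B$ for all $\kappa$ and all $p\in Q_\kappa$. Put $x_0=x(s_0)$ and $y=x(s_1)-x(s_0)\in V\subseteq U$, and choose $v\in\mathcal T$ such that $z=y+v$ lies outside all $\ker\psi$, $\psi\in\Phi$. In $y$ the constant coefficients cancel, so for every $\kappa$
$$z=\sum_{p\in Q_\kappa}\bigl(\alpha_{\kappa,p}(s_1)-\alpha_{\kappa,p}(s_0)+\beta_{\kappa,p}(v)\bigr)p\in\mathbb NQ_\kappa .$$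
Hence $x_0+\lambda z\in c_\kappa+\mathbb NP_\kappa\subseteq S_\kappa$ for all $\lambda\in\mathbb N$ and all $\kappa$. $\square$

The vector $z$ is generic in $U$, not just in $V$. If $U$ is larger than the space of true relations, the ray will contain non-relations. The next section counts.

## 8. Two estimates for the codimension of $U$

**Proposition 7.** Let $G$ be a finitely generated group containing data $(\ast)$. Suppose that for every $\delta>0$ there is a clean word $u$ of length $\ell\ge1/\delta$ with $\nu(u)\le\delta\ell$ which is a law of $N$. Then $G$ is not poly-$\mathcal{CF}$.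

*Proof.* Suppose $G$ is $k$-$\mathcal{CF}$, $k\ge1$. By (ii) so is $\langle a,t\rangle$, say $W=W(\langle a,t\rangle,\{a,t\})=L_1\cap\dots\cap L_k$ with $L_\kappa$ context-free. Let $u$ be any clean law of $N$, of length $\ell$. Steps 1 to 3 show
$$\frac\ell2\le k(\nu(u)+2).\tag{7}$$

**Step 1: translate into exponent vectors.** Let $\mathcal R$ be the regular language of all words $\omega(g)$, $g\in\mathbb N^{\ell+1}$, from (6). A gsm whose state counts the letters $a^{\pm1}$ read so far, which outputs $z_j$ for each letter $t^{\pm1}$ read after exactly $j$ of them and nothing for $a^{\pm1}$, maps $\omega(g)$ to $z_0^{g_0}\cdots z_\ell^{g_\ell}$. This is injective on $\mathcal R$. So the image of $L_\kappa\cap\mathcal R$ is a context-free language in $z_0^*\cdots z_\ell^*$ whose exponent set is $S_\kappa=\{g:\omega(g)\in L_\kappa\}$. By Theorem GS, $S_\kappa$ is a finite union of linear sets with stratified periods, and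
$$S:=\{g:\omega(g)\in W\}=S_1\cap\dots\cap S_k .$$
By Section 5, $\gamma(n)\in S$ for all integers $0<n_1<\dots<n_m$. So Lemma 6 applies; let $U$ be the subspace it gives.

**Step 2: a generic ray of relations forces coincidences.** For $0\le j\le\ell+1$ let $p_j(g)=\sum_{l<j}\sigma_lg_l$. For $1\le j\le\ell$ this is the $t$-exponent sum of $\omega(g)$ before its $j$-th letter $a^{\pm1}$, as in Lemma 4. Apply Lemma 6 with
$$\Phi=\{(p_j-p_{j'})|_U:1\le j<j'\le\ell\}\setminus\{0\}$$
to get $x_0$ and $z$. For every $\lambda\in\mathbb N$ the word $\omega(x_0+\lambda z)$ represents $1$, so by Lemma 4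
$$0=\sum_{j=1}^\ell\epsilon_j\theta^{p_j(x_0)+\lambda p_j(z)}=\sum_\pi C_\pi(\theta^\pi)^\lambda,\qquad C_\pi=\sum_{j:\,p_j(z)=\pi}\epsilon_j\theta^{p_j(x_0)},$$
where $\pi$ runs over the finitely many distinct integers among $p_1(z),\dots,p_\ell(z)$. As $\theta$ is not a root of unity, the $\theta^\pi$ are distinct elements of $K$. The equations for $\lambda=0,1,2,\dots$ up to the number of values $\pi$ minus one have a Vandermonde matrix, so $C_\pi=0$ for all $\pi$. If some $\pi$ were attained for only one $j$, then $C_\pi=\pm\theta^{p_j(x_0)}\neq0$. So every value is attained at least twice, and there are at most $\ell/2$ distinct values.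

**Step 3: coincidences make $U$ small.** By the choice of $\Phi$, $p_j(z)=p_{j'}(z)$ holds iff $p_j|_U=p_{j'}|_U$. So at most $\ell/2$ distinct functionals occur among $p_1|_U,\dots,p_\ell|_U$. Each coordinate is $g_l=\sigma_l(p_{l+1}-p_l)$, and $p_0=0$, so the dual space $U^*$ is spanned by $p_1|_U,\dots,p_\ell|_U,p_{\ell+1}|_U$. Hence $\dim U\le\ell/2+1$, that is, $\operatorname{codim}U\ge\ell/2$. Lemma 6 gives $\operatorname{codim}U\le k(\nu(u)+2)$, and (7) follows.

**Step 4: contradiction.** Take $\delta$ with $0<\delta<1/(6k)$ and $u$ as in the hypothesis. Since $1\le\delta\ell$, (7) gives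
$$\ell/2\le k(\delta\ell+2)\le3k\delta\ell,$$
so $\delta\ge1/(6k)$, a contradiction. $\square$

If $N$ is abelian, then $v_q$ from (1) is a clean law of $N$ with $\ell=2q$ and $\nu=1$, and (7) reads $q\le3k$. Taking $q=3k+1$ shows at once that a finitely generated group containing data with $N$ abelian, such as $\mathbb Z\wr\mathbb Z$, is not $k$-$\mathcal{CF}$. For $u_h$, on the other hand, (7) reads $2h\le k(h+2)$, which is no contradiction for $k\ge2$.

## 9. Proof of Theorem A

The implication from virtually abelian to poly-$\mathcal{CF}$ was shown in Section 2.

Conversely, let $G$ be a finitely generated soluble group, of derived length at most $d$ with $d\ge1$, and suppose $G$ is poly-$\mathcal{CF}$. If $G$ is not polycyclic, Proposition 3 gives data $(\ast)$ in $G$. The subgroup $N\le G$ is soluble of derived length at most $d$, so every word in $F^{(d)}$ is a law of $N$. Lemma 1 then supplies, for every $\delta>0$, a clean law $u$ of $N$ with $\ell\ge1/\delta$ and $\nu(u)\le\delta\ell$. By Proposition 7, $G$ is not poly-$\mathcal{CF}$, a contradiction. So $G$ is polycyclic, and by (iii) it is virtually abelian. $\blacksquare$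

## 10. The classification for each $k$

**Theorem B.** Let $k\ge1$. A finitely generated virtually soluble group is $k$-$\mathcal{CF}$ if and only if it has a finite-index subgroup isomorphic to $\mathbb Z^r$ for some $r\le k$. In particular, a finitely generated virtually soluble group is poly-$\mathcal{CF}$ iff it is virtually abelian.

*Proof.* Let $G$ be $k$-$\mathcal{CF}$ and virtually soluble. A soluble subgroup of finite index is finitely generated and $k$-$\mathcal{CF}$ by (ii), hence virtually abelian by Theorem A. So $G$ has a finite-index subgroup $\mathbb Z^r$, which is $k$-$\mathcal{CF}$ by (ii). If $r\ge k+1$, its subgroup $\mathbb Z^{k+1}$ would be $k$-$\mathcal{CF}$ by (ii), contradicting (iv). So $r\le k$.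

Conversely, let $\mathbb Z^r$ with $r\le k$ have finite index in $G$. It is $r$-$\mathcal{CF}$ by (i) (with regular word problem if $r=0$), hence $k$-$\mathcal{CF}$, and (ii) gives the same for $G$. The last sentence follows by letting $k$ vary, since a finitely generated virtually abelian group has some $\mathbb Z^r$ as a finite-index subgroup. $\square$

## 11. Laws from series with abelian or finite-exponent factors

Proposition 7 does not require $N$ to be soluble, only to satisfy suitable laws. Let $\mathfrak X$ be the class of groups having a finite subnormal series in which every factor is abelian or has finite exponent. It is closed under subgroups: intersect the series with the subgroup. It contains every virtually soluble group: a normal soluble subgroup of finite index has a finite quotient above it, and its derived series below it.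

**Theorem C.** A finitely generated group containing data $(\ast)$ with $N\in\mathfrak X$ is not poly-$\mathcal{CF}$.

*Proof.* **Step 1: choose the laws.** By Proposition 7 it is enough to find clean laws of $N$ with $\nu$ small relative to the length. Let $N=N_0\ge N_1\ge\dots\ge N_d=1$ with $N_j\trianglelefteq N_{j-1}$ and $N_{j-1}/N_j$ abelian or of exponent dividing $e_j\ge1$. Here $d\ge1$, since $\varphi(a)=1\neq0$ shows $N\neq1$. Fix $q\ge2$ and start from $r_0=x_1\cdots x_q$. Given $r=r_{j-1}$, with copies $r^{(1)},\dots,r^{(q)}$ on disjoint alphabets, let $r_j$ be the word (2) if $N_{j-1}/N_j$ is abelian, and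
$$r_j=(r^{(1)}r^{(2)}\cdots r^{(q)})^{e},\qquad e=e_j,\tag{8}$$
if it has exponent dividing $e_j$. By induction all values of $r_j$ on $N$ lie in $N_j$: the values of the $r^{(i)}$ lie in $N_{j-1}$, and in $N_{j-1}/N_j$ the word (2) becomes trivial by commutativity, the word (8) by the exponent. So $r_d$ is a law of $N$. All $r_j$ are clean, since consecutive blocks have disjoint alphabets ($q\ge2$).

**Step 2: count cycles in the power case.** Let $L=|r|$ and take pairwise disjoint, pairwise non-crossing cycles of inner steps of (8). There are $eq$ blocks. At most $eq-1$ cycles contain a step joining two blocks. At most $eq\,\nu(r)$ cycles lie in a single block, as in Lemma 1. Any other cycle uses only steps in blocks of one index $i$, by connectedness and disjointness of alphabets, and has steps in the $i$-th blocks of some two repetitions $c<c'$; assign one such pair $(c,c')$ to it. Two cycles with the same pair and indices $i<i'$ would cross, because the blocks occur in the order $(c,i),(c,i'),(c',i),(c',i')$. So for each pair the index is constant. The cycles assigned to the pair are disjoint and each uses one of the $L-1$ steps inside the block $(c,i)$,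 so at most $L-1$ cycles are assigned to it. There are $e(e-1)/2$ pairs, so
$$\nu(r_j)\le eq\,\nu(r)+(eq-1)+\tfrac{e(e-1)}2(L-1),\qquad\frac{\nu(r_j)}{eqL}\le\frac{\nu(r)}L+\frac1L+\frac e{2q}.\tag{9}$$

**Step 3: combine.** All lengths are at least $q$. Let $E$ be the maximum of $1$ and the exponents $e_j$ used. By (3) and (9) each stage adds at most $\frac1q+\frac E{2q}$, so $\nu(r_d)/|r_d|\le d(2+E)/(2q)$. This tends to $0$ as $q\to\infty$, while $|r_d|\ge q\to\infty$. So the hypothesis of Proposition 7 holds for every $\delta>0$. $\square$

**Corollary D.** Let $G$ be a finitely generated poly-$\mathcal{CF}$ group, and let $M\trianglelefteq G$ with $M\in\mathfrak X$ and $G/M$ virtually polycyclic. Then $M/M'$ is a finitely generated abelian group, and every $t\in G$ acts on $M/M'\otimes\mathbb C$ with all eigenvalues roots of unity.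

*Proof.* **Step 1: finite generation.** If $A=M/M'$ were not finitely generated as an abelian group, Lemma 2 would give data $(\ast)$ in $G$ with $N\le M$. Then $N\in\mathfrak X$, and Theorem C would say that $G$ is not poly-$\mathcal{CF}$.

**Step 2: eigenvalues.** We turn a bad eigenvalue into data. By Step 1, $A\otimes\mathbb C$ is finite-dimensional, and $t$ acts on it invertibly by conjugation. Suppose $t$ has an eigenvalue $\theta$ that is not a root of unity; it is nonzero. The transpose of the action has the same eigenvalues, so there is a nonzero linear functional on $A\otimes\mathbb C$ which is multiplied by $\theta$ when composed with $t$. The image of $A$ spans $A\otimes\mathbb C$, so this functional induces a nonzero homomorphism $\psi:A\to\mathbb C$ with $\psi(t\cdot x)=\theta\psi(x)$. Choose $a\in M$ with $\psi(aM')\neq0$. Put $N=\langle t^iat^{-i}:i\in\mathbb Z\rangle\le M$ and let $\varphi:N\to\mathbb C$ send $x$ to $\psi(xM')/\psi(aM')$. Then $\varphi(t^iat^{-i})=\theta^i$ for all $i\in\mathbb Z$, so these are data $(\ast)$ with $K=\mathbb C$ and $N\in\mathfrak X$, again contradicting Theorem C. $\square$
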